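
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A left Kasch, right self-injective ring that is not right pseudo-Frobenius}


\begin{abstract}
We construct a local ring $R$ that is right self-injective and left Kasch but has zero right socle. Thus a left Kasch, right self-injective ring need not be right pseudo-Frobenius. The ring is a trivial extension of a valuation ring $A$ by a bimodule on which $A$ acts from the left through an isomorphism of $A$ onto a strictly larger valuation ring. We also show that every left Kasch, right self-injective ring is semiperfect, and that such a ring is right pseudo-Frobenius exactly when its left socle is contained in its right socle.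
\end{abstract}

\section{The question and the answer}

Rings are associative with identity and nonzero, and modules are unitary. For a ring $R$ we write $J=J(R)$ for the Jacobson radical, $S_r$ and $S_l$ for the right and left socles, and $l(X)$, $r(X)$ for the left and right annihilators in $R$ of a subset $X$. A submodule is \emph{essential}, written $\leq_e$, if it has nonzero intersection with every nonzero submodule.

The ring $R$ is \emph{right pseudo-Frobenius} (right PF) if every faithful right $R$-module is a generator of the category of right $R$-modules. It is \emph{right self-injective} if $R_R$ is injective. It is \emph{right Kasch} if every simple right module embeds in $R_R$, and \emph{left Kasch} if every simple left module embeds in ${}_RR$. Finally, $R$ is \emph{semiperfect} if $R/J$ is semisimple and idempotents lift modulo $J$. These notions are tied together by a theorem of Osofsky: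
\begin{equation}\label{eq:osofsky}
R\text{ is right PF}\iff R\text{ is semiperfect, right self-injective, and }(S_r)_R\leq_e R_R .
\end{equation}
The following question is posed in \cite{source}.

\medskip
\centerline{\emph{Is a left Kasch, right self-injective ring necessarily right PF?}}
\medskip

\noindent
The hypotheses sit on opposite sides, so it helps to see what they say in the simplest case. Let $R$ be local. Then $R/J$ is the only simple module on either side, so $R$ is left Kasch if and only if $Jk=0$ for some $k\neq0$, and right Kasch if and only if $k'J=0$ for some $k'\ne 0$. If $R$ is also right self-injective, then $R_R$ is indecomposable and injective, so each of its nonzero submodules is essential; in particular, a nonzero right socle is automatically essential. So, for a local right self-injective ring, the question is whether the existence of $k\neq0$ with $Jk=0$ forces the existence of $k'\neq0$ with $k'J=0$.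

A natural attempt is to show that if $Jk=0\neq k$, then $kR$ itself is a minimal right ideal. Suppose $kb\neq 0$. Then $l(kb)=J=l(k)$, and we want $k\in kbR$. What self-injectivity offers is a mirror image of this. If $r(x)\subseteq r(y)$, then $xz\mapsto yz$ is a well-defined map $xR\to R$; it extends to $R_R$, so it is left multiplication by some $c$, and $y=cx\in Rx$. What we need instead is
\[
l(x)\subseteq l(y)\ \Longrightarrow\ y\in xR ,
\]
and right self-injectivity does not provide this. In a commutative ring there is no difference, and the answer is yes (Theorem~\ref{thm:exact}, condition (2)). There is further evidence for a positive answer: under the hypotheses, semiperfectness, which is a two-sided condition, turns out to be automatic (Theorem~\ref{thm:semiperfect}). Nevertheless the answer is no. A \emph{left (right) chain ring} is a ring whose left (right) ideals are totally ordered by inclusion.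

\begin{theorem}\label{thm:counterexample}
There is a local ring $R$ such that $R_R$ is injective, $R$ is left Kasch, and $S_r=0$. Hence $R$ is neither right Kasch nor right PF. Moreover, $R$ is a left and right chain ring, and $S_l$ is simple and essential in ${}_RR$.
\end{theorem}

A ring is \emph{right CS} if every right ideal is essential in a direct summand of $R_R$.

\begin{theorem}\label{thm:semiperfect}
\begin{enumerate}
\item[(a)] If $R$ is left Kasch and right CS, then $R/J$ is semisimple.
\item[(b)] Every left Kasch, right self-injective ring is semiperfect.
\item[(c)] A right self-injective ring $R$ is left Kasch if and only if it is semiperfect and $eS_l\neq0$ for every primitive idempotent $e$.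
\end{enumerate}
\end{theorem}

So, for a left Kasch, right self-injective ring, essentiality of $S_r$ is the only clause of \eqref{eq:osofsky} that can fail. Call $R$ \emph{left mininjective} if every homomorphism from a minimal left ideal into ${}_RR$ is right multiplication by an element of $R$.

\begin{theorem}\label{thm:exact}
Let $R$ be left Kasch and right self-injective. The following are equivalent:
\begin{enumerate}
\item[(1)] $R$ is right PF;
\item[(2)] $R$ is right Kasch;
\item[(3)] $(S_r)_R\leq_e R_R$;
\item[(4)] $S_l=S_r$;
\item[(5)] $S_l\subseteq S_r$;
\item[(6)] $R$ is left mininjective.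
\end{enumerate}
In particular, a left Kasch ring that is right self-injective and left mininjective (for example, left and right self-injective) is right PF.
\end{theorem}

Condition (6) is the missing implication above, for elements $x$ that generate a minimal left ideal: a homomorphism from $Rx$ to $R$ with $x\mapsto y$ exists exactly when $l(x)\subseteq l(y)$, and it is a right multiplication exactly when $y\in xR$.

Sections~\ref{sec:trivial}--\ref{sec:ring} prove Theorem~\ref{thm:counterexample}. Sections~\ref{sec:semiperfect} and~\ref{sec:exact} prove the other two theorems and do not depend on the construction.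

\section{Trivial extensions, and where the two sides can differ}\label{sec:trivial}

Let $A$ be a ring and $V$ an $A$--$A$-bimodule. The \emph{trivial extension} $A\ltimes V$ is the group $A\oplus V$ with product
\[
(a,w)(a',w')=(aa',\,aw'+wa').
\]
It contains $A$ as the subring of elements $(a,0)$, and $0\times V$ is an ideal of square zero. Self-injectivity on the right can be read off from $V$.

\begin{lemma}\label{lem:trivial}
Suppose that $V_A$ is injective and that every endomorphism of $V_A$ has the form $w\mapsto aw$ for exactly one $a\in A$. Then $R=A\ltimes V$ is right self-injective.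
\end{lemma}

\begin{proof}
Let $\pi:R\to V$, $\pi(a,w)=w$; it is right $A$-linear. We first show that \emph{every right $A$-linear map $f:R\to V$ equals $y\mapsto\pi(ry)$ for exactly one $r\in R$.} For $r=(a,w)$ we have
\[
\pi\bigl(r(a',w')\bigr)=aw'+wa'.
\]
Given $f$, put $w=f(1,0)$; then $f(a',0)=f\bigl((1,0)(a',0)\bigr)=wa'$. The map $w'\mapsto f(0,w')$ is an endomorphism of $V_A$, hence equal to $w'\mapsto aw'$ for some $a\in A$. So $f=\pi(r\,\cdot\,)$ with $r=(a,w)$. For uniqueness, suppose $\pi(ry)=0$ for all $y\in R$. Taking $y=(1,0)$ gives $w=0$; then $aV=0$, and $a=0$ because the zero endomorphism comes from only one element of $A$.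

Now use Baer's criterion: a right module $Q$ over a ring is injective if every homomorphism from a right ideal to $Q$ extends to the whole ring. Let $I$ be a right ideal of $R$ and $g:I\to R$ a right $R$-linear map. The map $\pi g:I\to V$ is $A$-linear, so by injectivity of $V_A$ it extends to an $A$-linear map $R\to V$, which is $\pi(r\,\cdot\,)$ for some $r\in R$. Put $d(x)=g(x)-rx$ for $x\in I$. Then $d$ is right $R$-linear and $\pi d=0$, so $\pi(d(x)y)=\pi(d(xy))=0$ for all $x\in I$, $y\in R$. By uniqueness $d(x)=0$. Hence $g(x)=rx$ on $I$, and left multiplication by $r$ extends $g$ to $R$.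
\end{proof}

\begin{example}\label{ex:toy}
Let $O=F[[t]]$ be the power series ring over a field $F$, let $Q=F((t))$ be its field of fractions, and let $V=Q/tO$ with multiplication as the action on both sides. We verify the hypotheses of Lemma~\ref{lem:trivial} by hand, by showing that \emph{every $O$-linear map $f:X\to V$ from an $O$-submodule $X\subseteq Q$ is $x\mapsto qx+tO$ for some $q\in Q$.}

The submodules of $Q$ are $0$, $t^nO$ $(n\in\mathbb Z)$ and $Q$. The case $X=0$ is trivial. If $X=t^nO$ and $f(t^n)=y+tO$, take $q=t^{-n}y$. If $X=Q$, write $f(t^{-n})=y_n+tO$ for $n\geq0$. The elements $q$ that are right for $t^{-n}$ form the coset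
\[
C_n=\{q: qt^{-n}\in y_n+tO\}=t^ny_n+t^{n+1}O .
\]
If $q\in C_{n+1}$, then $qt^{-n}=t\cdot qt^{-n-1}\in ty_{n+1}+t^2O\subseteq y_n+tO$, because $f(t^{-n})=tf(t^{-n-1})$. So $C_0\supseteq C_1\supseteq\cdots$. Since $C_n$ prescribes exactly the coefficients of $q$ up to that of $t^n$, there is an element $q$ common to all $C_n$. It is right for every $x\in Q$, because every $x$ is an $O$-multiple of some $t^{-n}$.

Taking for $X$ the ideals of $O$, Baer's criterion shows that $V$ is injective. Taking $X=Q$, every endomorphism of $V$ is multiplication by some $q$ with $q\cdot tO\subseteq tO$, that is, with $q\in O$, and distinct elements of $O$ act differently. So $O\ltimes V$ is self-injective. It is local with $J=tO\times V$, and $k=(0,1+tO)$ satisfies $Jk=0=kJ$.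
\end{example}

This ring is commutative, so it cannot separate left from right. But Lemma~\ref{lem:trivial} allows more room than the example uses. Besides injectivity of $V_A$, it needs only that the left action identifies $A$ with the endomorphism ring of $V_A$; even when $A$ is commutative, the left action need not agree with the right action.

Recall that a subring $A$ of a field $K$ is a \emph{valuation ring} of $K$ if $x\in A$ or $x^{-1}\in A$ for every $x\in K^\times$; such a ring is local. Let $A$ be a valuation ring of $K$ with maximal ideal $M$. Let $B$ be a valuation ring with $A\subsetneq B\subsetneq K$, and let $P$ be its maximal ideal, so that $P\subsetneq M$. Put $V=K/P$ with the right action of $A$ by multiplication. If the argument of the example carries over, then $V_A$ is injective and its endomorphisms are the multiplications by elements $q$ with $qP\subseteq P$, that is, by elements of $B$. Any isomorphism $\varphi:A\to B$ then defines an admissible left action $a\cdot w=\varphi(a)w$. Now look at $k=(0,1+P)$ in the trivial extension, whose radical is $J=M\times V$. For $m\in M$ and $w\in V$,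
\begin{equation}\label{eq:twosides}
(m,w)\,k=(0,\varphi(m)+P)=0,\qquad k\,(m,w)=(0,m+P),
\end{equation}
where the first product vanishes because $\varphi(M)=P$. So $Jk=0$, but $kJ\neq0$, since $M\not\subseteq P$. This is the main idea; Section~\ref{sec:ring} shows that in fact no nonzero element $x$ satisfies $xJ=0$. Two requirements are left:
\begin{itemize}
\item an isomorphism of $A$ onto a strictly larger valuation ring $B$ of the same field;
\item enough completeness of $K$ to find common points of nested cosets.
\end{itemize}
No valuation ring $A$ with only finitely many primes, such as $F[[t]]$, can meet the first. Indeed, a larger valuation ring $B$ is the localization of $A$ at the prime $P\neq M$, and its primes correspond to the primes of $A$ contained in $P$; so $B$ would have fewer primes than $A$. We therefore use a field of generalized power series whose exponents come from a group with a $\mathbb Z$-indexed chain of convex subgroups, and take for $\varphi$ a shift along the chain.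

\section{Two isomorphic valuation rings, one inside the other}\label{sec:valuation}

Let $F$ be a field. Let $H$ be the group of finitely supported functions $\mathbb Z\to\mathbb Z$, where $h>0$ means that $h\neq0$ and $h(\min\operatorname{supp}h)>0$. A sum of two positive elements is positive, and for $h\ne0$ exactly one of $h,-h$ is positive, so $H$ is a totally ordered abelian group. For $n\in\mathbb Z$ let
\[
H_n=\{h\in H: h(i)=0\text{ for all }i<n\}.
\]

\begin{lemma}\label{lem:convex}
The subgroup $H_n$ is convex: if $h\leq g\leq h'$ with $h,h'\in H_n$ and $g\in H$, then $g\in H_n$.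
\end{lemma}

\begin{proof}
Subtracting $h$, we may assume $h=0$. The case $g=0$ is trivial, so let $0<g\leq h'$. Let $m=\min\operatorname{supp}g$, so $g(m)>0$. If $m<n$, then, since $h'$ vanishes on all $i<n$, the first nonzero value of $h'-g$ is $-g(m)<0$, at $m$. This contradicts $g\leq h'$. Hence $m\geq n$ and $g\in H_n$.
\end{proof}

Let $K=F((H))$ be the Hahn series field. Its elements are the formal sums $z=\sum_{h\in H}z_ht^h$, $z_h\in F$, whose support $\operatorname{supp}z=\{h:z_h\neq0\}$ is well ordered; they are added and multiplied as the notation suggests, and they form a commutative field \cite{Hahn,Neumann}. The function $v(z)=\min\operatorname{supp}z$, $v(0)=\infty$, is a valuation: $v(xy)=v(x)+v(y)$ and $v(x+y)\geq\min\{v(x),v(y)\}$. For $n=0,1$ put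
\[
A_n=\{x\in K: v(x)\geq h\text{ for some }h\in H_n\},\qquad
P_n=\{x\in K: v(x)>h\text{ for all }h\in H_n\}.
\]

\begin{lemma}\label{lem:valuation}
\begin{enumerate}
\item[(i)] $A_n$ is a subring of $K$, and for $x\in K^\times$ we have $x\in A_n$ or $x^{-1}\in A_n$.
\item[(ii)] $x\in K^\times$ is a unit of $A_n$ if and only if $v(x)\in H_n$. The ring $A_n$ is local with maximal ideal $P_n$. If $x\in K\setminus A_n$, then $x^{-1}\in P_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $v(x)\geq h$ and $v(y)\geq h'$ with $h,h'\in H_n$, then $v(xy)\geq h+h'$ and $v(x\pm y)\geq\min\{h,h'\}$; also $v(1)=0$. For $x\in K^\times$, one of $v(x)$ and $v(x^{-1})=-v(x)$ is $\geq0\in H_n$.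

(ii) If $x,x^{-1}\in A_n$, then $h\leq v(x)\leq-h'$ for some $h,h'\in H_n$, so $v(x)\in H_n$ by convexity. Conversely, if $v(x)\in H_n$, then $v(x^{-1})=-v(x)\in H_n$, and both $x$ and $x^{-1}$ lie in $A_n$. Let $0\ne x\in A_n$ be a nonunit, say $v(x)\geq h\in H_n$. If $v(x)\leq h'$ for some $h'\in H_n$, convexity would give $v(x)\in H_n$; so $x\in P_n$. Conversely, an element of $P_n$ lies in $A_n$ and is not a unit. So $P_n$ is the set of nonunits of $A_n$. It is closed under addition, and if $x\in P_n$, $v(a)\geq h\in H_n$, then for every $h'\in H_n$ we have $v(ax)\ge h+v(x)>h+(h'-h)=h'$. So $P_n$ is an ideal and $A_n$ is local. Finally, if $x\notin A_n$, then $x^{-1}\in A_n$ by (i), and $x^{-1}$ is not a unit of $A_n$.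
\end{proof}

From now on write
\[
A=A_1,\quad M=P_1,\quad B=A_0,\quad P=P_0 .
\]
Since $H_1\subseteq H_0$, we have $P\subseteq M\subseteq A\subseteq B$. The following element shows that $P\neq M$ and $A\neq B$. Let $\delta_0\in H_0$ be $1$ at $0$ and $0$ elsewhere, and put
\[
u=t^{\delta_0}.
\]
For $h\in H_1$ the first nonzero value of $\delta_0-h$ is $1$, at $0$; so $\delta_0>h$ and $u\in M$. On the other hand $v(u)\in H_0$, so $u$ is a unit of $B$. Thus $u\in M\setminus P$ and $u^{-1}\in B\setminus A$.

The shift $s:H\to H$, $(sh)(i)=h(i-1)$, is an automorphism of the ordered group $H$ with $s(H_0)=H_1$. It induces a field automorphism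
\[
\sigma:K\to K,\qquad \sum z_ht^h\mapsto\sum z_ht^{s(h)},\qquad v(\sigma(z))=s(v(z))\quad(z\neq0),
\]
and $\sigma(B)=A$ because $s(H_0)=H_1$. So
\[
\varphi=\sigma^{-1}|_A:A\longrightarrow B
\]
is a ring isomorphism, and $\varphi(M)=P$, since an isomorphism of local rings matches the maximal ideals.

\section{Linear maps into $K/P$}\label{sec:maps}

We now extend the argument of Example~\ref{ex:toy} to $K$. Since $A$ has many more ideals than $F[[t]]$, the nested cosets need no longer form a sequence, and coefficients must be assembled along an arbitrary chain. This is where well-ordered supports are used: a series assembled from compatible initial pieces again has well-ordered support.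

An \emph{up-set} of $H$ is a subset $U$ such that $h\in U$, $h\leq h'$ imply $h'\in U$. For an up-set $U$ let $D_U=\{z\in K:\operatorname{supp}z\subseteq U\}$, an additive subgroup of $K$.

\begin{lemma}\label{lem:nested}
Let $C_i=c_i+D_{U_i}$ $(i\in I)$ be a nonempty family of cosets, totally ordered by inclusion. Then $\bigcap_iC_i\neq\emptyset$.
\end{lemma}

\begin{proof}
Let $C_i\subseteq C_j$. Taking differences of elements gives $D_{U_i}\subseteq D_{U_j}$, hence $U_i\subseteq U_j$ (consider $t^h$ for $h\in U_i$), and also $c_i-c_j\in D_{U_j}$. So if $h\notin U_j$, then $h\notin U_i$ and $(c_i)_h=(c_j)_h$. Since any two of the cosets are comparable, the following does not depend on choices: put $z_h=(c_i)_h$ if $h\notin U_i$ for some $i$, and $z_h=0$ if $h\in\bigcap_iU_i$.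

The set of $h$ with $z_h\neq0$ is well ordered. Indeed, let $T$ be a nonempty subset and $h_0\in T$. As $z_{h_0}\neq0$, there is $i$ with $h_0\notin U_i$. Since $U_i$ is an up-set, no $h\leq h_0$ lies in $U_i$, so $z_h=(c_i)_h$ for all $h\leq h_0$. Thus $\{h\in T:h\leq h_0\}$ is a nonempty subset of $\operatorname{supp}c_i$. It has a least element, which is the least element of $T$.

So $z=\sum z_ht^h$ belongs to $K$. For each $i$ the series $z-c_i$ vanishes outside $U_i$, that is, $z\in C_i$.
\end{proof}

Let $V=K/P$. It is a $B$-module, hence also an $A$-module.

\begin{lemma}\label{lem:maps}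
Let $X$ be an $A$-submodule of $K$ and $f:X\to V$ an $A$-linear map. Then there is $q\in K$ with $f(x)=qx+P$ for all $x\in X$.
\end{lemma}

\begin{proof}
We may assume $X\neq0$. For $0\neq x\in X$ write $f(x)=y_x+P$ and let
\[
C_x=\{q\in K: qx\in y_x+P\}=x^{-1}y_x+x^{-1}P .
\]
We have to find a common element of all $C_x$. A nonzero $z\in K$ lies in $x^{-1}P$ if and only if $v(x)+v(z)>h'$ for all $h'\in H_0$, that is, $v(z)$ lies in the up-set $U=\{h:h+v(x)>h'\text{ for all }h'\in H_0\}$. Since $v(z)=\min\operatorname{supp}z$, this means $\operatorname{supp}z\subseteq U$. So $x^{-1}P=D_U$, and $C_x$ is a coset of the kind considered in Lemma~\ref{lem:nested}.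

The $C_x$ form a chain. Let $x,x'\in X$ be nonzero. By Lemma~\ref{lem:valuation}(i), one of $x'/x$, $x/x'$ is in $A$; say $x'=ax$ with $a\in A$. If $q\in C_x$, then
\[
qx'=a(qx)\in ay_x+aP\subseteq ay_x+P=y_{x'}+P,
\]
where the last equality holds because $f(x')=af(x)$. So $C_x\subseteq C_{x'}$. Lemma~\ref{lem:nested} now gives $q\in\bigcap_xC_x$.
\end{proof}

\begin{corollary}\label{cor:V}
The $A$-module $V$ is injective, and every $A$-endomorphism of $V$ is $w\mapsto bw$ for exactly one $b\in B$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:maps}, every $A$-linear map from an ideal of $A$ to $V$ has the form $x\mapsto qx+P$, and this formula extends it to $A$. By Baer's criterion $V$ is injective.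

Each $b\in B$ acts on $V$ because $bP\subseteq P$. If $bV=0$, then $bK\subseteq P\neq K$, so $b=0$; this gives uniqueness. Let $g$ be an $A$-endomorphism of $V$. Lemma~\ref{lem:maps}, applied to the composite $K\to V\xrightarrow{g}V$, gives $q\in K$ with $g(x+P)=qx+P$ for all $x\in K$. The composite kills $P$, so $qP\subseteq P$. If $q\notin B$, then $q^{-1}\in P$ by Lemma~\ref{lem:valuation}(ii), and $1=qq^{-1}\in P$, a contradiction. So $q\in B$.
\end{proof}

\section{The counterexample}\label{sec:ring}

\begin{proof}[Proof of Theorem~\ref{thm:counterexample}]
Make $V=K/P$ an $A$--$A$-bimodule by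
\[
a\cdot w\cdot a'=\varphi(a)\,w\,a'\qquad(a,a'\in A,\ w\in V),
\]
where the products on the right are those of the $B$-module $V$; the two actions commute because $K$ is commutative. Let $R=A\ltimes V$, so that
\[
(a,w)(a',w')=(aa',\ \varphi(a)w'+wa').
\]

\emph{$R$ is right self-injective.} By Corollary~\ref{cor:V}, $V_A$ is injective, and its endomorphisms are the multiplications by the elements of $B$, each given by a unique element. Since $\varphi:A\to B$ is bijective, every endomorphism is $w\mapsto a\cdot w$ for exactly one $a\in A$. Lemma~\ref{lem:trivial} applies.

\emph{$R$ is local.} The ideal $0\times V$ has square zero, so it lies in $J$, and $R/(0\times V)\cong A$ is local with maximal ideal $M$. So $R$ is local with $J=M\times V$, and $R/J\cong A/M$ is, up to isomorphism, the only simple left and the only simple right $R$-module.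

\emph{$R$ is left Kasch.} Let $k=(0,1+P)\neq0$. As in \eqref{eq:twosides}, $(m,w)k=(0,\varphi(m)+P)=0$ for all $(m,w)\in J$, because $\varphi(M)=P$. So $J\subseteq l(k)\neq R$. As $J$ is a maximal left ideal, $l(k)=J$ and $Rk\cong R/J$.

\emph{$S_r=0$.} Every minimal right ideal $I$ satisfies $IJ=0$, so it suffices to show that $(a,w)J=0$ implies $(a,w)=0$. For all $w'\in V$ we have $0=(a,w)(0,w')=(0,\varphi(a)w')$, so $\varphi(a)V=0$ and $a=0$. Write $w=x+P$. Since $u\in M$, also $0=(0,w)(u,0)=(0,xu+P)$, so $xu\in P$. But $u$ is a unit of $B$ and $P$ is an ideal of $B$; hence $x\in P$ and $w=0$.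

Thus the simple right module $R/J$ does not embed in $R_R$, and $(S_r)_R$ is not essential in $R_R$. So $R$ is not right Kasch and, by \eqref{eq:osofsky}, not right PF.

\emph{$R$ is a left and right chain ring.} Let $0\neq a\in A$ and $w\in V$. Since $bK=K$ for $0\neq b\in K$,
\[
(a,w)(0\times V)=0\times\varphi(a)V=0\times V,\qquad (0\times V)(a,w)=0\times Va=0\times V .
\]
So every one-sided ideal not contained in $0\times V$ contains $0\times V$. It remains to compare two right (or two left) ideals that both contain $0\times V$ or are both contained in it. The right or left ideals containing $0\times V$ correspond to the ideals of $A$. Those contained in $0\times V$ are the sets $0\times W$, where $W$ is an $A$-submodule of $K/P$ (right case) or a $\varphi(A)=B$-submodule of $K/P$ (left case); these $W$ correspond to the submodules of $K$ containing $P$. In each case we are dealing with submodules of $K$ over one of the rings $A$, $B$. For two nonzero elements $x,y$ of $K$, one of $x/y$, $y/x$ lies in the ring, so one of $x,y$ is a multiple of the other; hence, if a submodule $X$ is not contained in $Y$, every $y\in Y$ is a multiple of any $x\in X\setminus Y$, and $Y\subseteq X$.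 So all these families are chains.

\emph{$S_l$ is simple and essential.} Let $L$ be a nonzero left ideal. By the chain property $Rk\subseteq L$ or $L\subseteq Rk$, and in the second case $L=Rk$ because $Rk\cong R/J$ is simple. So $Rk$ is contained in every nonzero left ideal. Hence $Rk$ is the only minimal left ideal, $S_l=Rk$, and it is essential.
\end{proof}

\begin{remark}
Explicitly $S_l=Rk=0\times B/P$, where $B/P$ is the residue field of $B$. As a left module it is one-dimensional over $\varphi(A)/\varphi(M)=B/P$. As a right module it is the same field $B/P$ viewed over its subring $A/P$, which is a valuation ring with nonzero maximal ideal $M/P$. It has no minimal submodule: for $x\in B\setminus P$ we have $xu\notin P$, and $xuA+P\subsetneq xA+P$, because $x\in xua+P$ with $a\in A$ would give $x(1-ua)\in P$ with $1-ua$ a unit of $A$, hence $x\in P$. In terms of Theorem~\ref{thm:exact}(6): the inverse of the isomorphism $Rk\to Rk(u,0)$, $y\mapsto y(u,0)$, is not a right multiplication. Otherwise $k(u,0)(c,w)=k$ for some $(c,w)\in R$, so $uc-1\in P\subseteq M$, and $u\in M$ would give $1\in M$.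
\end{remark}

\section{Semiperfectness}\label{sec:semiperfect}

The \emph{right singular ideal} of $R$ is $Z_r=\{x\in R: r(x)\leq_e R_R\}$. For right self-injective rings we need two facts, both due to Utumi; we include short proofs. Recall that an injective module contains an injective hull of each of its submodules, and that this hull is a direct summand in which the submodule is essential. In particular, a right self-injective ring is right CS.

\begin{lemma}\label{lem:utumi}
Let $R$ be right self-injective. Then $J=Z_r$, and idempotents lift modulo $J$.
\end{lemma}

\begin{proof}
Let $x\in Z_r$ and $y\in R$. Then $r(yx)\supseteq r(x)$ is essential, and $r(1-yx)\cap r(yx)=0$ because $z=yxz+(1-yx)z$. So $r(1-yx)=0$. The map $(1-yx)z\mapsto z$ from $(1-yx)R$ to $R$ is then well defined and extends to a left multiplication, so $1-yx$ is left invertible. This holds for all $y$, hence $x\in J$. Conversely, let $x\in J$, and let $T$ be a right ideal with $r(x)\cap T=0$. The map $xz\mapsto z$, $xT\to T$, is well defined and extends to left multiplication by some $c$. So $(1-cx)T=0$; as $1-cx$ is a unit, $T=0$. Hence $x\in Z_r$.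

Let $x-x^2\in J=Z_r$, and let $D=r(x-x^2)$, an essential right ideal. On $D$ the element $x$ acts like an idempotent, and we extend the resulting decomposition to $R$. If $xd=(1-x)d'$ with $d,d'\in D$, then $xd=x^2d=x(1-x)d'=(x-x^2)d'=0$. So the sum $xD+(1-x)D$ is direct; it contains $D$, hence is essential. Let $E_1,E_2\subseteq R_R$ be injective hulls of $xD$ and $(1-x)D$. If $E_1\cap E_2$ were nonzero, it would meet $xD$ nontrivially, and this intersection, being a nonzero submodule of $E_2$, would meet $(1-x)D$ nontrivially; so $E_1\cap E_2=0$. The module $E_1\oplus E_2$ is injective, hence a summand of $R_R$, and it is essential; so it equals $R$. Let $e$ be the idempotent with $eR=E_1$ and $(1-e)R=E_2$. For $d\in D$ we get $ed=e\bigl(xd+(1-x)d\bigr)=xd$. Thus $(e-x)D=0$ and $e-x\in Z_r=J$.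
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:semiperfect}]
The left Kasch condition will be used in this form: every maximal left ideal $L$ equals $l(a)$ for some $a\neq0$, namely the image of $1+L$ under an embedding $R/L\to R$.

(a) \emph{We first show $Z_r\subseteq J$.} Let $x\in Z_r$, $y\in R$. Then $r(1-yx)=0$, by the first lines of the proof of Lemma~\ref{lem:utumi}, which do not use self-injectivity. If $R(1-yx)\neq R$, it is contained in a maximal left ideal $l(a)$ with $a\neq0$. Then $(1-yx)a=0$, a contradiction. So $1-yx$ is left invertible for every $y$, and $x\in J$.

Let $\bar R=R/J$. We show that \emph{every maximal left ideal $N$ of $\bar R$ is a direct summand of $\bar R$}. The preimage $L$ of $N$ is a maximal left ideal of $R$, so $L=l(a)$ with $a\neq0$. Since $R$ is right CS, there is an idempotent $e$ with $aR\leq_e eR$. Then $ea=a$ and $e\neq0$, hence $\bar e\neq0$, since $J$ contains no nonzero idempotent. Let $\bar x\in N\cap\bar R\bar e$. Then $x\in L$, so $xea=xa=0$, and therefore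
\[
r(xe)\supseteq aR\oplus(1-e)R\leq_e eR\oplus(1-e)R=R .
\]
So $xe\in Z_r\subseteq J$, and $\bar x=\bar x\bar e=0$. Thus $N\cap\bar R\bar e=0$ while $\bar R\bar e\neq0$, and $\bar R=N\oplus\bar R\bar e$ by maximality of $N$.

The complement $\bar R\bar e\cong\bar R/N$ is simple. If the left socle of $\bar R$ were proper, it would be contained in some maximal left ideal $N$. But a simple complement of $N$ lies in the socle and not in $N$. So $\bar R$ is its own socle, that is, semisimple.

(b) A right self-injective ring is right CS, so $R/J$ is semisimple by (a). Idempotents lift modulo $J$ by Lemma~\ref{lem:utumi}.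

(c) By (b) we may assume that $R$ is semiperfect. Then the simple left modules are, up to isomorphism, the modules $Re/Je$ with $e$ a primitive idempotent. Evaluation at $e+Je$ gives
\[
\operatorname{Hom}_R(Re/Je,R)\cong\{x\in eR: Jx=0\}=e\,r(J).
\]
Indeed, if $f(e+Je)=x$, then $ex=f(e+Je)=x$, and $jx=f(je+Je)=0$ for $j\in J$. Conversely, such an $x$ defines the map $ze+Je\mapsto zx$, which is well defined because $ze\in Je$ implies $zx=zex\in Jex=Jx=0$. The equality of sets holds because $r(J)$ is a left ideal. Moreover $r(J)=S_l$: we have $JL=0$ for every minimal left ideal $L$, and $r(J)$ is a left module over the semisimple ring $R/J$, so it is a sum of minimal left ideals. Since $Re/Je$ is simple, it embeds in $R$ if and only if $eS_l\neq0$.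
\end{proof}

\begin{remark}
Neither hypothesis in (a) can be dropped. An infinite product $R$ of fields is self-injective, hence CS: each factor is an injective $R$-module, and so is their product. But $J=0$ and $R$ is not semisimple. Conversely, let $R=\mathbb Z\ltimes\bigoplus_p\mathbb Z/p\mathbb Z$, the sum over all primes $p$. Its simple modules are the modules $\mathbb Z/p\mathbb Z$, since the square-zero ideal acts as zero on them; all of them embed in $R$, so $R$ is Kasch, but $R/J\cong\mathbb Z$.
\end{remark}

\section{When the answer is yes}\label{sec:exact}

We recall some facts about a semiperfect ring $R$. The module $R_R$ is a finite direct sum of modules $eR$ with $e$ a primitive idempotent. A \emph{basic set} $e_1,\dots,e_n$ of primitive idempotents represents each isomorphism class of modules $eR$, $e$ primitive, exactly once, and $e_1R/e_1J,\dots,e_nR/e_nJ$ represent the isomorphism classes of simple right modules. So there are exactly $n$ of these.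

\begin{proof}[Proof of Theorem~\ref{thm:exact}]
By Theorem~\ref{thm:semiperfect}(b), $R$ is semiperfect. Let $e_1,\dots,e_n$ be a basic set. For a primitive idempotent $e$, the module $eR$ is injective and indecomposable. The injective hull in $eR$ of a nonzero submodule is a nonzero summand, so it is $eR$. Hence every nonzero submodule of $eR$ is essential, and
\begin{equation}\label{eq:socle}
\operatorname{soc}(eR)=eR\cap S_r\text{ is either }0\text{ or simple and essential in }eR.
\end{equation}

\smallskip
(1)$\Leftrightarrow$(3). This is \eqref{eq:osofsky}, since $R$ is semiperfect and right self-injective.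

\smallskip
(3)$\Rightarrow$(2). By (3) and \eqref{eq:socle}, every $\operatorname{soc}(e_iR)$ is simple, with injective hull $e_iR$. As the $e_iR$ are pairwise nonisomorphic, so are their socles. Hence all $n$ types of simple right modules occur in $R_R$.

\smallskip
(2)$\Rightarrow$(3). A simple submodule of $R_R$ has nonzero projection to some summand, so each of the $n$ simple types embeds in some $e_jR$. By \eqref{eq:socle}, each $e_jR$ contains at most one type. Hence each of the $n$ modules $e_jR$ has a nonzero socle, which is essential. Since $R_R$ is a finite direct sum of copies of the $e_jR$, its socle is essential.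

\smallskip
(2)$\Rightarrow$(4) and (6). The right Kasch condition provides the double annihilator property on the side where self-injectivity alone does not: \emph{$rl(T)=T$ for every right ideal $T$.} Clearly $T\subseteq rl(T)$. Let $x\in R\setminus T$. The nonzero cyclic module $(xR+T)/T$ has a simple quotient, which embeds in $R_R$ by (2). This yields a homomorphism $(xR+T)/T\to R$ that is nonzero at the generator $x+T$. By injectivity it extends to $R/T\to R$. The composite $R\to R/T\to R$ is left multiplication by some $b$, with $bT=0$ and $bx\neq0$. So $x\notin rl(T)$.

Let $Rk$ be a minimal left ideal. To prove (6), let $\gamma:Rk\to R$ be left $R$-linear and $b=\gamma(k)$. Then $l(k)\subseteq l(b)$, so $b\in rl(b)\subseteq rl(k)=rl(kR)=kR$. Write $b=kc$; then $\gamma$ is right multiplication by $c$.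

To prove $S_l\subseteq S_r$, let $kb\neq0$. The map $Rk\to Rkb$, $y\mapsto yb$, is an isomorphism because $Rk$ is simple, so $l(kb)=l(k)$ and
\[
kbR=rl(kbR)=rl(kR)=kR .
\]
So $kR$ is simple and $k\in S_r$. As $S_r$ is a two-sided ideal, $Rk\subseteq S_r$.

For the reverse inclusion, let $x\in J$. By Lemma~\ref{lem:utumi} $r(x)$ is essential in $R_R$, so it contains every minimal right ideal, and $xS_r=0$. Hence $JS_r=0$, that is, $S_r\subseteq r(J)$, and $r(J)=S_l$ because $R/J$ is semisimple (see the proof of Theorem~\ref{thm:semiperfect}(c)). This proves (4).

\smallskip
(4)$\Rightarrow$(5) is trivial.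

\smallskip
(6)$\Rightarrow$(5). Let $Rk$ be a minimal left ideal and $kb\neq0$. Then $Rk\to Rkb$, $y\mapsto yb$, is an isomorphism of minimal left ideals. By (6) its inverse is right multiplication by some $c$, so $kbc=k$ and $kbR=kR$. Thus $kR$ is simple, $k\in S_r$, and $Rk\subseteq S_r$.

\smallskip
(5)$\Rightarrow$(3). Here the left Kasch condition is used once more: for $e$ primitive, $eS_l\neq0$ by Theorem~\ref{thm:semiperfect}(c). Since $eS_l\subseteq S_l\subseteq S_r$, we get $eR\cap S_r\neq0$, and this socle is essential in $eR$ by \eqref{eq:socle}. Summing over a decomposition of $R_R$ into modules $eR$ gives (3).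

\smallskip
These implications connect all six conditions. The last statement of the theorem is (6)$\Rightarrow$(1). A left self-injective ring is left mininjective, because a homomorphism from a left ideal to ${}_RR$ extends to ${}_RR$ and is therefore a right multiplication.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{On Pseudo-Frobenius Rings},
\url{https://core-cms.cambridgecore.org/core/services/aop-cambridge-core/content/view/3BC563F761CD24C517F2B3FC966AC52E/S0008439500001600a.pdf/on-pseudo-frobenius-rings.pdf}.

\bibitem{Hahn}
Hahn, 1907.

\bibitem{Neumann}
Neumann, \emph{On ordered division rings}, 1949.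

\end{thebibliography}

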